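# Finite representations of relation algebras with a flexible atom

## 1. Colorings in which every triangle is allowed

Let $C$ be a nonempty finite set of colors with an involution $a\mapsto\breve a$ (so $\breve{\breve a}=a$; fixed colors are allowed), and let $N=|C|$. We color the ordered pairs of distinct points of a finite set $V$ by $C$, always with $\lambda(v,u)=\lambda(u,v)\breve{\ }$. We ask that from every pair $(u,v)$ every pattern can be seen: for all $a,b\in C$ there should be a third point $w$ with $\lambda(u,w)=a$ and $\lambda(w,v)=b$. We call $w$ a *witness* for $(a,b)$ at $(u,v)$.

**Proposition 1.** For all sufficiently large $n$ there is such a coloring on $n$ points in which every pair $(u,v)$, $u\ne v$, has a witness for every $(a,b)\in C^2$.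

**Proof.** For each unordered pair of points choose one orientation and color it uniformly at random in $C$, independently for different pairs; the other orientation gets the converse color, which is also uniform. Fix $u\neq v$ and $a,b$. Each of the $n-2$ other points $w$ is a witness with probability $N^{-2}$. These events are independent, since different $w$ involve different pairs. So the probability that there is no witness is $(1-N^{-2})^{n-2}$. There are at most $n^2N^2$ choices of $(u,v,a,b)$, and
$$n^2N^2(1-N^{-2})^{n-2}\to0\qquad(n\to\infty).$$
For large $n$ some coloring has no failure. $\square$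

Now forbid some triangles. Give a set $\mathcal T\subseteq C^3$ of allowed triples. A pair of color $c$ must have a witness for $(a,b)$ when $(a,b,c)\in\mathcal T$, and must have none when $(a,b,c)\notin\mathcal T$. As soon as $\mathcal T\ne C^3$, the random coloring almost surely contains forbidden triangles in huge numbers. Suppose, however, that one color $f$ is completely harmless: no triple in which $f$ occurs is forbidden. *Does the presence of one harmless color always allow a finite coloring?*

The smallest interesting case can be done by hand. Take two colors $g,f$, both equal to their converses, and forbid only $(g,g,g)$. We need a graph ($g$ = adjacent, $f$ = distinct and not adjacent) without triangles, in which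

* two adjacent points $u,v$ have witnesses for $(g,f)$, $(f,g)$, $(f,f)$;
* two distinct nonadjacent points have witnesses for all four patterns.

The pentagon fails. Let its vertices be $0,1,2,3,4$ in cyclic order. For the nonadjacent points $0$ and $2$, vertex $1$ is adjacent to both, $3$ is adjacent to $2$, and $4$ is adjacent to $0$, so nothing witnesses $(f,f)$.

The Petersen graph works. Its vertices are the ten $2$-subsets of $\{1,\dots,5\}$, adjacent when disjoint. It is regular of degree $3$. Adjacent points have no common neighbor: a set disjoint from $\{1,2\}$ and $\{3,4\}$ lies in $\{5\}$. Distinct nonadjacent points have exactly one: for $\{1,2\},\{1,3\}$ it is $\{4,5\}$. If $u,v$ are adjacent, each has two further neighbors, not adjacent to the other, and $10-2-4=4$ points are adjacent to neither. If $u,v$ are distinct and nonadjacent, there is one common neighbor, each has two private neighbors, and $10-2-1-4=3$ points are adjacent to neither. All witnesses exist.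

## 2. Relation algebras, consistent triples and flexible atoms

**Definition (relation algebra).** A relation algebra is a structure $\mathcal A=(A,0,1,+,-,1',\breve{\ },;)$ such that $(A,0,1,+,-)$ is a Boolean algebra, $;$ is associative with two-sided unit $1'$, both $;$ and $\breve{\ }$ distribute over $+$, and $\breve{\breve x}=x$, $(x;y)\breve{\ }=\breve y;\breve x$, and $\breve x;-(x;y)\le -y$.

The model to keep in mind consists of binary relations: union, complement, identity, converse, composition. We use the following textbook facts.

**Fact (i).** *Converse is a Boolean automorphism, and $1'\breve{\ }=1'$.* It is order preserving and its own inverse. Taking converses in $1'\breve{\ }=1'\breve{\ };1'$ gives $1'=1'\breve{\ };1'=1'\breve{\ }$. So converse permutes the atoms, and it permutes the atoms below $-1'$.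

**Fact (ii), the Peircean law.** *For atoms, $c\le a;b\iff b\le\breve a;c\iff a\le c;\breve b$.* If $(x;y)\cdot z=0$, then $z\le-(x;y)$, so $\breve x;z\le\breve x;-(x;y)\le-y$, that is, $(\breve x;z)\cdot y=0$. The same argument with $\breve x,z,y$ in place of $x,y,z$ gives the reverse implication, so
$$(x;y)\cdot z=0\iff(\breve x;z)\cdot y=0. \tag{1}$$
Taking converses, applying (1) to $(\breve y;\breve x)\cdot\breve z=0$, and taking converses again gives $(x;y)\cdot z=0\iff (z;\breve y)\cdot x=0$. For atoms, $c\le a;b$ means $(a;b)\cdot c\ne0$. By (1) with $y=0$, and by its mirror image, products with $0$ are $0$.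

**Fact (iii).** *Identity atoms (atoms $\le1'$) satisfy $e;e'=0$ for $e\neq e'$, $e;e=e$, and $\breve e=e$.* First, $e;e'\le e;1'=e$ and $e;e'\le 1';e'=e'$, so $e;e'\le e\cdot e'=0$. In a finite algebra $1'$ is the sum of the identity atoms, so $e=1';e=e;e$. By Fact (ii), $e\le e;e$ gives $e\le\breve e;e$, so $\breve e;e\ne0$. Since $\breve e$ is an identity atom, $\breve e=e$.

**Definition (consistent triple, flexible atom).** Let $\mathcal A$ be finite. A triple $(a,b,c)$ of atoms is *consistent* if $c\le a;b$. An atom below $-1'$ is a *diversity atom*. A diversity atom $f$ is *flexible* if $(a,b,f)$ is consistent for all diversity atoms $a,b$.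

**Definition (representation).** A representation of $\mathcal A$ is an injective homomorphism $h$ from $\mathcal A$ into an algebra of binary relations on a set $X$, where $h(1)$ is an equivalence relation on $X$, $h(1')$ is the identity on $X$, and $+,-,\breve{\ },;$ become union, complement relative to $h(1)$, converse, and relational composition (written $|$). It is *finite* if $X$ is finite.

*Example.* On the Petersen graph let $g$ be adjacency and $f$ distinctness with nonadjacency. By the counts in Section 1,
$$g|g=\mathrm{Id}\cup f,\qquad g|f=f|g=g\cup f,\qquad f|f=\mathrm{Id}\cup g\cup f.$$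
So the unions of $\mathrm{Id},g,f$ form a relation algebra with three atoms. It is represented on $10$ points, and $f$ is flexible, since $f$ lies below all four products. Now add an isolated point $p$ and let the unit be $V^2\cup\{(p,p)\}$. We get a second algebra, with atoms $\mathrm{Id}_V,\{(p,p)\},g,f$, in which $f$ is still flexible. Thus $1'$ need not be an atom.

It is known that every finite relation algebra with a flexible atom is representable. Maddux asked whether it must have a finite representation; the question is taken from "Representing Relation Algebras, By Games", http://ali.cmi.ac.in/icla2009/slides/jan07/alogic/1400.pdf. The answer is yes.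

**Theorem A.** Every finite relation algebra with a flexible atom has a finite representation.

An algebra is *integral* if the product of two nonzero elements is nonzero.

**Theorem C.** Let $\mathcal A$ be a finite relation algebra with a flexible atom and let $r\ge1$. For all sufficiently large $n$, $\mathcal A$ has a representation on a set of exactly $n$ points in which, whenever $(u,v)\in h(c)$, $c$ an atom, $a,b$ diversity atoms and $c\le a;b$, there are at least $r$ points $w$ with $(u,w)\in h(a)$, $(w,v)\in h(b)$. If $\mathcal A$ is integral, then $h(1)=X\times X$.

## 3. Reduction to labelings with an extra label 0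

The harmless color gives us the right to leave pairs undecided. We build a labeling by $C\cup\{0\}$, where $0$ means "no commitment", and paint the $0$-pairs with $f$ at the end.

**Theorem B.** Let $C\neq\emptyset$ be a finite set with an involution $\breve{\ }$. Let $\mathcal T\subseteq C^3$ be closed under $(a,b,c)\mapsto(\breve a,c,b)$ and $(a,b,c)\mapsto(c,\breve b,a)$, and let $0\notin C$, $\breve0=0$. There are a finite set $V\neq\emptyset$ and a labeling $\lambda$ of the pairs $(u,v)$, $u\ne v\in V$, by $C\cup\{0\}$, with $\lambda(v,u)=\lambda(u,v)\breve{\ }$, such that

* (L1) if $\lambda(u,w)=a$, $\lambda(w,v)=b$, $\lambda(u,v)=c$ are all in $C$ ($u,v,w$ distinct), then $(a,b,c)\in\mathcal T$;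
* (L2) if $\lambda(u,v)=c\in C$ and $(a,b,c)\in\mathcal T$, there is $w$ with $\lambda(u,w)=a$, $\lambda(w,v)=b$;
* (L3) if $u\neq v$, $\lambda(u,v)=0$ and $a,b\in C$, there is $w$ with $\lambda(u,w)=a$, $\lambda(w,v)=b$;
* (L4) for all $u\in V$, $a\in C$ there is $w$ with $\lambda(u,w)=a$.

*The closure condition.* Let a triangle $u,w,v$ have labels $a=\lambda(u,w)$, $b=\lambda(w,v)$, $c=\lambda(u,v)$ in $C$. Exchanging $u$ and $w$ turns $(a,b,c)$ into $(\breve a,c,b)$; exchanging $w$ and $v$ turns it into $(c,\breve b,a)$. Both maps are involutions, and the two transpositions generate $S_3$. So whether $(\lambda(u,w),\lambda(w,v),\lambda(u,v))\in\mathcal T$ does not depend on the order of the three vertices, and we may speak of allowed and forbidden *triangles*.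

*Example.* Let $C=\{g\}$, $\breve g=g$, $\mathcal T=\emptyset$. Label the edges of a pentagon by $g$ and the other pairs by $0$. There is no triangle, (L2) is empty, nonadjacent vertices have a common neighbor, and every vertex has a neighbor; so (L1)–(L4) hold.

**Proof that Theorem B implies Theorem A.** Let $f$ be a flexible atom of $\mathcal A$.

**Step 1: the identity atoms.** *We show that all diversity atoms live over one identity atom.* Let $a$ be an atom. Then $a=1';a$ is the sum of the $e';a$ over identity atoms $e'$, and each $e';a\le a$ is $0$ or $a$. So $e';a=a$ for some $e'$. If $e'\neq e''$ both did this, then $a=e';e'';a=0$. Hence there is a unique identity atom $e_a$ with $e_a;a=a$, and likewise a unique $e^a$ with $a;e^a=a$. Taking converses, $e^a;\breve a=\breve a$, so $e_{\breve a}=e^a$.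

Let $a,b$ be diversity atoms. Then $f\le a;b=e_a;a;b;e^b$. If $e_f\ne e_a$, then $f=e_f;f\le e_f;e_a;a;b=0$, a contradiction; so $e_a=e_f$. In the same way, $e^b=e^f$. With $a=\breve f$ we get $e_f=e_{\breve f}=e^f$. Call this atom $e$. Thus $e;a=a=a;e$ for every diversity atom $a$. Let $e_1,\dots,e_s$ be the other identity atoms. Then $e_i;e_i=e_i$, and $e_i;a=0=a;e_i$ for every atom $a\ne e_i$: for identity atoms this is Fact (iii), and for a diversity atom $e_i;a=e_i;e;a=0$, and similarly on the other side.

**Step 2: the data for Theorem B.** *We choose $C$ and $\mathcal T$ and check that $f$ is harmless.* Let $C$ be the set of all diversity atoms (so $f\in C$) and $\mathcal T=\{(a,b,c)\in C^3:c\le a;b\}$. By the Peircean law $\mathcal T$ satisfies the closure conditions. We claim: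
$$\text{every }(a,b,c)\in C^3\text{ with an entry in }\{f,\breve f\}\text{ is in }\mathcal T. \tag{2}$$
For $c=f$ this is the hypothesis. For $c=\breve f$, take converses in $f\le\breve b;\breve a$. For $a\in\{f,\breve f\}$ use $c\le a;b\iff a\le c;\breve b$, and for $b\in\{f,\breve f\}$ use $c\le a;b\iff b\le\breve a;c$.

**Step 3: painting the $0$-pairs.** *We define $h$.* Take $V,\lambda$ from Theorem B. If $f=\breve f$, relabel every $0$-pair by $f$. If $f\ne\breve f$, then for every unordered $0$-pair choose one orientation, label it $f$, and label the other $\breve f$. Let $\lambda'$ be the result. Labels in $C$ are kept, and $\lambda'(v,u)=\lambda'(u,v)\breve{\ }$. Let $X=V\sqcup\{p_1,\dots,p_s\}$ and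
$$h(e)=\mathrm{Id}_V,\quad h(e_i)=\{(p_i,p_i)\},\quad h(a)=\{(u,v):u\ne v\in V,\ \lambda'(u,v)=a\}\ (a\in C),$$
extended by $h(x)=\bigcup_{c\le x}h(c)$ over atoms $c$. The sets $h(c)$ partition $h(1)=V^2\cup\{(p_i,p_i):i\le s\}$, an equivalence relation. So $h$ is a Boolean homomorphism. It preserves converse, and $h(1')=\mathrm{Id}_X$. Every atom has nonempty image, since $V\ne\emptyset$ and by (L4); so $h$ is injective.

**Step 4: composition.** *By additivity, it suffices to show, for atoms $a,b,c$ and $(u,v)\in h(c)$, that $(u,v)\in h(a)|h(b)$ if and only if $c\le a;b$.*

* *$a$ or $b$ is an identity atom.* On $\{e\}\cup C$, $e$ is a two-sided unit, just as $\mathrm{Id}_V$ is on the relation side. Also $e_i;e_i=e_i$ and $h(e_i)|h(e_i)=h(e_i)$. All other products involving some $e_i$ are $0$, and the corresponding compositions are empty.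
* *$a,b\in C$, $c=e_i$.* If $e_i\le a;b$, then $e_i=e_i;e_i\le e_i;a;b=0$, a contradiction. And $(p_i,p_i)\notin h(a)|h(b)$, since $h(a)\subseteq V^2$.
* *$a,b\in C$, $c=e$, $u=v$.* We have $e\le a;b\iff a\le e;\breve b=\breve b\iff b=\breve a$. On the other side, $(u,u)\in h(a)|h(b)$ means that some $w$ has $\lambda'(u,w)=a$ and $\lambda'(w,u)=b$. This forces $b=\breve a$, and for $b=\breve a$ such a $w$ exists by (L4).
* *$a,b,c\in C$, witness implies consistency.* Let $w$ be a witness; $u,v,w$ are distinct. If all three original labels are in $C$, use (L1). Otherwise one of the pairs was painted, so one of $a,b,c$ lies in $\{f,\breve f\}$, and $(a,b,c)\in\mathcal T$ by (2).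
* *$a,b,c\in C$, consistency implies witness.* If $\lambda(u,v)\in C$, then $\lambda(u,v)=c$ and (L2) applies. If $\lambda(u,v)=0$, use (L3). The witness has original labels $a,b\in C$, which are kept.

So $h$ is a finite representation. $\square$

It remains to prove Theorem B. In it no color is special any more; the freedom lies in the label $0$.

## 4. Independent labels, one block, many blocks

**Independent labels.** Repeat Proposition 1 with $0$ allowed. Each pair, independently, gets $0$ with probability $1-\delta$, and otherwise a uniform color. Let $(a,b,c)\notin\mathcal T$ and fix $u\neq v$. Whatever $\lambda(u,v)$ is, the probability that *no* $w$ has $\lambda(u,w)=a$, $\lambda(w,v)=b$ is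
$$x=\Big(1-\frac{\delta^2}{N^2}\Big)^{n-2}.$$
If $\lambda(u,v)=0$, (L3) demands such a $w$, and a union bound over all pairs needs $n^2x\to0$. If $\lambda(u,v)=c$, (L1) forbids every such $w$. One may try to repair this by erasing (setting to $0$) every pair that lies in a forbidden triangle. A pair with label $c$ survives with probability at most $x$, so the expected number of surviving pairs with label $c$ is at most $n^2x\to0$: the color $c$ disappears and (L4) fails. This is the exact obstacle. The existence of a witness for $(a,b)$ at $(u,v)$ has to depend on the label of $(u,v)$, and independent labels cannot see it.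

**One block.** Here is a mechanism that sees it. Let $U$ be a finite set with a coloring $\gamma$ as in Proposition 1, let $V=U\times\{0,1\}$, and put
$$\lambda\big((m,\varepsilon),(n,\varepsilon')\big)=\begin{cases}\gamma(m,n)&\text{if }m\ne n,\ \varepsilon\neq\varepsilon',\\0&\text{otherwise.}\end{cases}$$
Among three vertices two have equal bits, so *no* triangle has all its labels in $C$, and (L1) holds. If $m\ne n$ and $\lambda=0$, the two bits are equal. A witness $k$ for $(a,b)$ at $(m,n)$ under $\gamma$, with the opposite bit, then proves (L3) for this pair, for all $a,b$. But if $\lambda=c\in C$, the two bits differ, and no third vertex has a bit different from both. So (L2) fails whenever some $(a,b,c)\in\mathcal T$. One block destroys the allowed triangles along with the forbidden ones.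

**Many blocks.** So we take a family $\mathcal B$ of subsets of $U$, the blocks, and give each vertex one bit *for each block*. The pair keeps the color $\gamma(m,n)$ if the bits differ at every block containing both $m$ and $n$; otherwise it gets $0$. What is needed?

* Every forbidden triple of names must lie in a block. Then it is destroyed.
* For an allowed pattern at a colored pair $m,n$ there must be a witness $k$ such that *no* block contains $m,n,k$. Then its bits can be chosen opposite to those of $m$ at blocks through $m,k$ and opposite to those of $n$ at blocks through $n,k$, with no conflict.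
* Inside each block all patterns must occur at all pairs, to serve the $0$-pairs that result from equal bits at that block.
* Two blocks must share at most two names, so that only one block can produce a conflict.

The second and third demands pull apart. If the blocks are just the forbidden triples, a pair in a block has only one candidate for $k$ in this block. If the blocks cover all triples, no triple is free. The compromise is to distribute the triples of $U$ over many sets, and inside each set to cover all triples by large blocks *except one triple*. If this exceptional triple is allowed, it is left free. If it is forbidden, the whole set becomes a single block. Sections 5 and 6 carry this out.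

## 5. A 3-wise balanced design with one block of size three

Let $Q=2^t$ be large, and let $q=Q^2/2=2^{2t-1}$, a prime power. Put $L=\lfloor\sqrt{Q-1}\rfloor$ and assume $L\ge3$.

**Lemma 2.** For $Q$ large there are a set $I$ with $|I|=q$ and a family $\mathcal R$ of subsets of $I$ such that every $3$-subset of $I$ lies in exactly one member of $\mathcal R$; some $T_0\in\mathcal R$ has $|T_0|=3$; all other members have size $\ge L$; and $|\mathcal R|\le Q^3+Q$.

The size $q$ will be the number of points on a line over $\mathbb F_q$; this is why a prime power is wanted.

**Step 1: circles.** *We start from a design in which all blocks are large.* Let $X_0=PG(1,Q^2)$ be the projective line over the field with $Q^2$ elements, $|X_0|=Q^2+1$. Call the images of $PG(1,Q)$ under $PGL(2,Q^2)$ *circles*; each has $Q+1$ points. Recall that $PGL(2,\cdot)$ acts sharply $3$-transitively on the projective line: exactly one element takes a given ordered triple of distinct points to another.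

Every triple of points lies in exactly one circle. By $3$-transitivity we may take the triple $0,1,\infty$, which lies in $PG(1,Q)$. Let $\alpha(PG(1,Q))$ also contain $0,1,\infty$. Then $\alpha^{-1}0,\alpha^{-1}1,\alpha^{-1}\infty$ are distinct points of $PG(1,Q)$, so some $\beta\in PGL(2,Q)$ maps $(0,1,\infty)$ to them. Now $\alpha\beta$ fixes $0,1,\infty$, so $\alpha\beta=1$, and $\alpha=\beta^{-1}$ maps $PG(1,Q)$ to itself.

So distinct circles meet in at most $2$ points, and the number of circles is
$$\binom{Q^2+1}3\Big/\binom{Q+1}3=\frac{(Q^2+1)Q^2(Q^2-1)}{(Q+1)Q(Q-1)}=Q(Q^2+1).$$
(For $Q=2$: the projective line over the field with four elements has $5$ points, and the circles are all $10$ triples.)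

**Step 2: a random subset.** *We cut down to $q$ points so that one circle shrinks to three points and all others stay large.* Fix a circle $\ell_0$, a $3$-set $T_0\subset\ell_0$, and $W=X_0\setminus\ell_0$, so $|W|=Q^2-Q$. Let $R\subset W$ be a uniformly random $(q-3)$-subset and $I=T_0\cup R$; then $|I|=q$. Put $\rho=(q-3)/(Q^2-Q)$. For $Q\ge8$ we have $\rho\ge2/5$, because this says $\frac1{10}Q^2+\frac25Q-3\ge0$. A fixed $j_0$-subset of $W$ is disjoint from $R$ with probability
$$\prod_{j=0}^{j_0-1}\frac{|W|-(q-3)-j}{|W|-j}\le(1-\rho)^{j_0}\le(3/5)^{j_0}$$
if $j_0\le|W|-(q-3)$, and with probability $0$ if $j_0$ is larger.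

A circle $\ell\ne\ell_0$ meets $\ell_0$ in at most two points, so it has at least $Q-1\ge L^2$ points in $W$. Fix $L$ disjoint $L$-subsets of $\ell\cap W$. The probability that $R$ misses at least one of them is at most $L(3/5)^L$. The probability that this happens for some $\ell\neq\ell_0$ is at most $(Q^3+Q)L(3/5)^L$, which tends to $0$ since $L$ grows like $\sqrt Q$. So for large $Q$ there is an $R$ that meets all the chosen subsets, and then $|\ell\cap I|\ge L$ for all $\ell\ne\ell_0$.

**Step 3: traces.** *We read off the design.* Let $\mathcal R=\{\ell\cap I:\ell\text{ a circle}\}$. Then $\ell_0\cap I=T_0$. All traces have at least $3$ points and distinct circles share at most $2$, so distinct circles have distinct traces. A $3$-subset of $I$ lies in exactly one circle, hence in exactly one trace. $\square$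

In particular, distinct members of $\mathcal R$ share at most two points, and no member other than $T_0$ contains $T_0$.

## 6. Blocks on the graphs of quadratic polynomials

Let $F$ be the field with $q^3$ elements, and regard $I$ as a subset of $F$. *Names* are the elements of $U=I\times F$; the *part* of $(i,y)$ is $i$. Let $\mathcal F$ be the set of polynomials of degree $\le2$ over $F$; $|\mathcal F|=q^9$. For $\varphi\in\mathcal F$ and $J\subseteq I$ put $\Gamma_\varphi(J)=\{(j,\varphi(j)):j\in J\}$. By interpolation, three names in distinct parts lie on $\Gamma_\varphi(I)$ for exactly one $\varphi$, and two names in distinct parts for exactly $q^3$ polynomials $\varphi$. The graphs $\Gamma_\varphi(I)$ are the sets over which the triples are distributed.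

A *coloring* $\gamma$ assigns to ordered pairs of names in distinct parts an element of $C$, with $\gamma(n,m)=\gamma(m,n)\breve{\ }$. Three names $m,n,k$ in distinct parts form a *bad* triple if $(\gamma(m,k),\gamma(k,n),\gamma(m,n))\notin\mathcal T$; by Section 3 this does not depend on the order.

**Lemma 3.** For $Q$ large there are a coloring $\gamma$ and a finite family $\mathcal B$ of subsets of $U$ (*blocks*), each containing at most one name from each part, such that

* (a) any two distinct blocks share at most two names;
* (b) every bad triple is contained in a block;
* (c) for $B\in\mathcal B$, distinct $m,n\in B$ and all $a,b\in C$ there is $k\in B\setminus\{m,n\}$ with $\gamma(m,k)=a$, $\gamma(k,n)=b$;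
* (d) for $m,n$ in distinct parts and $a,b\in C$ with $(a,b,\gamma(m,n))\in\mathcal T$ there is a name $k$ in a third part with $\gamma(m,k)=a$, $\gamma(k,n)=b$, and no block contains $\{m,n,k\}$;
* (e) for $m\neq m'$ in the same part and $a,b\in C$ there is a name $k$ in another part with $\gamma(m,k)=a$, $\gamma(k,m')=b$;
* (g) for every name $m$, part $j$ different from that of $m$, and $a\in C$, there is $n$ in part $j$ with $\gamma(m,n)=a$.

**Step 1: random choices.** *We choose everything except the blocks at random.* For each unordered pair of names in distinct parts, independently, the color of one fixed orientation is uniform in $C$. Independently of this, choose uniformly random permutations $\sigma_\varphi\in\mathrm{Sym}(I)$, $\varphi\in\mathcal F$, independent of each other. The permutation places a copy of the design $\mathcal R$ on the graph of $\varphi$ at random. We show that for large $Q$, with positive probability, (e), (g) and the following two properties (S) and (H) all hold.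

**Step 2: property (S).** *This will give (c), for all the blocks we might use.*

(S) For all $\varphi$, all $J\in\{I\}\cup\{\sigma_\varphi(R):R\in\mathcal R\setminus\{T_0\}\}$, all distinct $m,n\in\Gamma_\varphi(J)$ and all $a,b\in C$, there is $k\in\Gamma_\varphi(J)\setminus\{m,n\}$ with $\gamma(m,k)=a$, $\gamma(k,n)=b$.

Condition on the permutations; the colors stay independent and uniform. For one instance, there are $|J|-2\ge L-2$ candidates $k$. The events for different $k$ concern different pairs of names, so they are independent, each of probability $N^{-2}$. The instance fails with probability at most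
$$(1-N^{-2})^{L-2}\le e^{-(L-2)/N^2}.$$
There are at most $q^9(1+Q^3+Q)q^2N^2$ instances. Since $Q^3=(2q)^{3/2}$, we have $1+Q^3+Q\le q^2$ for large $Q$, so this number is at most $q^{13}N^2$. As $L$ grows like $\sqrt Q=(2q)^{1/4}$, the total failure probability tends to $0$.

**Step 3: property (H).** *This will give (d): it finds witnesses at exceptional triples.*

(H) For all $m=(i,y)$, $n=(j,y')$, $i\ne j$, and all $a,b\in C$, there are $\varphi\in\mathcal F$ with $\varphi(i)=y$, $\varphi(j)=y'$ and $k\in I\setminus\{i,j\}$ with $\sigma_\varphi(T_0)=\{i,j,k\}$, $\gamma(m,(k,\varphi(k)))=a$, $\gamma((k,\varphi(k)),n)=b$.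

Fix an instance. There are $q^3$ polynomials $\varphi$ through $m$ and $n$. For each, $\sigma_\varphi(T_0)$ is a uniformly random $3$-subset of $I$, so
$$\Pr\big(\{i,j\}\subset\sigma_\varphi(T_0)\big)=\frac{q-2}{\binom q3}=\frac6{q(q-1)}=:\pi,$$
independently for different $\varphi$. Condition on the permutations. For those $\varphi$ for which the event occurs, let $k_\varphi$ be the third element of $\sigma_\varphi(T_0)$. Different such $\varphi$ give different names $(k_\varphi,\varphi(k_\varphi))$: if $k_\varphi=k_\psi=k$ and $\varphi(k)=\psi(k)$, then $\varphi,\psi$ have degree $\le2$ and agree at $i,j,k$, so they are equal. Hence the corresponding color events are independent, each of probability $N^{-2}$. Averaging over the permutations, each of the $q^3$ polynomials independently succeeds with probability $\pi N^{-2}$. So the instance fails with probability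
$$\Big(1-\frac{6}{q(q-1)N^2}\Big)^{q^3}\le e^{-6q/N^2}.$$
There are at most $q^8N^2$ instances, so the total tends to $0$. (Here one sees why $|F|=q^3$ was chosen: a pair lies on $q^3$ graphs and is part of the exceptional triple of about $6q$ of them.)

**Step 4: properties (e) and (g).** *These are direct counts.* In (e) there are $(q-1)q^3$ candidates $k$, independent, each good with probability $N^{-2}$. So an instance fails with probability $(1-N^{-2})^{(q-1)q^3}$, and there are at most $q^7N^2$ instances. In (g) there are $q^3$ candidates, so an instance fails with probability $(1-N^{-1})^{q^3}$, and there are at most $q^5N$ instances. Both totals tend to $0$. Fix an outcome with (S), (H), (e) and (g).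

**Step 5: the blocks.** *We implement the compromise of Section 4.* For $\varphi\in\mathcal F$: if $\Gamma_\varphi(\sigma_\varphi(T_0))$ is bad, let
$$\mathcal B_\varphi=\{\Gamma_\varphi(I)\};\quad\text{otherwise let}\quad \mathcal B_\varphi=\{\Gamma_\varphi(\sigma_\varphi(R)):R\in\mathcal R\setminus\{T_0\}\}.$$
Put $\mathcal B=\bigcup_\varphi\mathcal B_\varphi$. Each block lies on a graph, so it has at most one name in each part.

**Step 6: verification.** *We check (a)–(d).*

(a) Blocks from different polynomials share at most $2$ names, since the polynomials agree in at most $2$ points. Distinct blocks from the same $\varphi$ share at most $2$ names, since distinct members of $\mathcal R$ share at most $2$ points.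

(b) A bad triple lies in distinct parts, hence on a unique $\Gamma_\varphi(I)$. If $\mathcal B_\varphi=\{\Gamma_\varphi(I)\}$, it is in this block. Otherwise it equals $\Gamma_\varphi(\sigma_\varphi(T))$ for a $3$-set $T\subset I$, and $T$ lies in a member $R$ of $\mathcal R$. If $R\ne T_0$, we have a block. If $R=T_0$, then $T=T_0$, and the triple is $\Gamma_\varphi(\sigma_\varphi(T_0))$, which is not bad in this case, a contradiction.

(c) This is contained in (S), for both kinds of blocks.

(d) Take $\varphi$ and $k$ from (H), and the name $(k,\varphi(k))$. The triple $\{m,n,(k,\varphi(k))\}=\Gamma_\varphi(\sigma_\varphi(T_0))$ is not bad, because $(a,b,\gamma(m,n))\in\mathcal T$. So $\mathcal B_\varphi$ consists of the $\Gamma_\varphi(\sigma_\varphi(R))$ with $R\ne T_0$, and no such $R$ contains $T_0$. Hence the triple is in no block of $\mathcal B_\varphi$. It is in no block of $\mathcal B_\psi$ for $\psi\ne\varphi$, since it lies on no graph other than $\Gamma_\varphi(I)$. $\square$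

From now on $Q,q,I,F,\gamma,\mathcal B$ are fixed. Put $S=F\times\{0,1\}^{\mathcal B}$ and $\tau=|S|$.

## 7. Lines in $\mathbb F_q^d$ with no triangles off the lines

Could we now take $V=U\times\{0,1\}^{\mathcal B}$, with label $0$ for pairs with names in the same part? Look at two vertices $(m,\varepsilon)$ and $(m,1-\varepsilon)$ with the same name and complementary bits. Their label is $0$, so (L3) asks for a vertex $(k,\varepsilon'')$ with nonzero labels to both. But any two names $m,k$ in distinct parts lie in a common block. Indeed, take any $\varphi$ through $m,k$. If $\mathcal B_\varphi=\{\Gamma_\varphi(I)\}$, this is clear. Otherwise complete the two points of $I$ that $\sigma_\varphi$ maps to the parts of $m$ and $k$ to a triple different from $T_0$; it lies in some $R\neq T_0$. At this block $\varepsilon''$ would have to differ from a bit and from its complement. So this attempt stops at pairs with equal names.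

The way out is to let each vertex take part in many such structures at once, with a different name in each, so that two distinct vertices have different names somewhere. The structures will sit on the lines of a geometry with two properties: three mutually collinear points lie on one line, so that (L1) remains a question about one line, and any two points are joined by a path of at most two lines, so that (L3) holds for noncollinear points.

**Definition (cap).** For $d\ge2$, a *cap* in $\mathbb F_q^d$ is a set of $1$-dimensional subspaces, no three distinct ones contained in a $2$-dimensional subspace.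

Let $K=K_d$ be a cap that is maximal under inclusion, and $\kappa=\kappa_d=|K|$. Any two subspaces form a cap, so $\kappa\ge2$.

*Example.* For $d=2$ a maximal cap consists of two subspaces, say the coordinate axes. The cosets of its members are the rows and columns of a $q\times q$ grid. Three points, any two in a common row or column, lie all in one row or all in one column, and any two points are joined by at most one horizontal and one vertical move.

**(G1)** *If $0\neq u\in\mathbb F_q^d$ and $\langle u\rangle\notin K$, then $u=u_1+u_2$ with $0\ne u_i\in D_i\in K$, $D_1\neq D_2$.* By maximality $K\cup\{\langle u\rangle\}$ is not a cap, so $\langle u\rangle\subset D_1+D_2$ for some distinct $D_1,D_2\in K$. Write $u=u_1+u_2$ accordingly. Since $\langle u\rangle\ne D_1,D_2$, both $u_i$ are nonzero.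

**(G2)** *If $p,p',p''$ are distinct and all three differences lie in $\bigcup K$, then all three lie in the same $D\in K$.* Let $p'-p\in D_1$, $p''-p'\in D_2$, $p''-p\in D_3$. Any of the three differences is, up to signs, the sum of the other two. If two of the $D_i$ coincide, the third difference lies in this common subspace and is nonzero, so the third $D_i$ is the same subspace. If all $D_i$ were distinct, then $p''-p=(p'-p)+(p''-p')$ would give $D_3\subset D_1+D_2$, contradicting the cap property.

**(G3)** *$\kappa_d\ge q^{(d-2)/2}$; in particular $\kappa_d\to\infty$ as $d\to\infty$.* By (G1) every $1$-dimensional subspace is in $K$ or is one of the $q-1$ other $1$-dimensional subspaces of some $D_1+D_2$. So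
$$q^{d-1}\le\frac{q^d-1}{q-1}\le\kappa+\binom\kappa2(q-1)\le q\kappa^2.$$

**Definition (line).** *Lines* are the cosets $\ell=p+D$, $D\in K$. Each has $q$ points; for each line fix a bijection $\pi_\ell:\ell\to I$.

So the points of a line correspond to the parts of $U$. Two distinct points are *collinear* if their difference lies in $\bigcup K$; this difference then lies in a unique $D\in K$, and they are on a unique line.

## 8. Coordinate vectors that can be prescribed in two directions

A vertex over a point $p$ will be a vector $x\in S^K$: for each direction $D\in K$ it has a coordinate $x(D)\in S=F\times\{0,1\}^{\mathcal B}$, which contains the second half of its name and its bits on the line $p+D$. Using all of $S^K$ would again produce vertices that differ only in bits. We need a small set of vectors in which any two coordinates can still be prescribed.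

**Lemma 4.** For every $r\ge1$ there is $\kappa_0$ such that for $\kappa\ge\kappa_0$ and every integer $M$ with $\kappa\le M\le2^{\kappa/4}$ there is $X\subseteq S^K$, $|X|=M$, such that

* (X1) for all $D\ne D'$ in $K$ and $z,z'\in S$ there are at least $r$ elements $x\in X$ with $x(D)=z$, $x(D')=z'$;
* (X2) for distinct $x,x'\in X$ there is $D\in K$ such that the $F$-components of $x(D)$ and $x'(D)$ differ.

**Proof.** Take $x_1,\dots,x_M\in S^K$ independent and uniform. Split the indices into $r$ groups of size at least $\lfloor\kappa/r\rfloor$; this is possible since $M\ge\kappa$. For fixed $D,D',z,z'$ and a fixed group, the probability that no index in the group has $x_t(D)=z$, $x_t(D')=z'$ is at most $(1-\tau^{-2})^{\lfloor\kappa/r\rfloor}$. So the probability that this happens for some choice is at most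
$$\kappa^2\tau^2r\,(1-\tau^{-2})^{\lfloor\kappa/r\rfloor}.$$
For fixed $t\neq t'$ the $F$-components of $x_t(D)$ and $x_{t'}(D)$ agree for all $D\in K$ with probability $|F|^{-\kappa}$. So the probability that this happens for some pair is at most $M^2|F|^{-\kappa}\le2^{\kappa/2}2^{-\kappa}=2^{-\kappa/2}$. The sum of the two bounds is $<1$ for large $\kappa$, as $\tau$ and $r$ are fixed. If neither event happens, the $x_t$ are distinct, so the $r$ groups supply $r$ different elements for (X1), and $X=\{x_1,\dots,x_M\}$ has the required properties. $\square$

Since $\kappa\ge2$, (X1) also allows us to prescribe a single coordinate, with at least $r$ solutions.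

## 9. The labeling, and the proof of Theorem B

**Step 1: the structure.** *We define $V$ and $\lambda$.* Choose $d$ so large that $\kappa_d\ge\max(\kappa_0,16)$, with $\kappa_0$ from Lemma 4 for $r=1$; this is possible by (G3). For $\kappa\ge16$ we have $\kappa\le2^{\kappa/4}$: there is equality at $16$, and $2^{\kappa/4}/\kappa$ is increasing for $\kappa\ge 6$. For each $p\in\mathbb F_q^d$ let $X_p\subseteq S^K$ be a nonempty set satisfying (X1) and (X2), for example always the same set with $M=\kappa$. Let
$$V=\{(p,x):p\in\mathbb F_q^d,\ x\in X_p\}.$$
Let $u=(p,x)$, $v=(p',x')$ be distinct. If $p=p'$ or $p'-p\notin\bigcup K$, put $\lambda(u,v)=0$. Otherwise let $D\in K$ be the unique member with $p'-p\in D$, let $\ell=p+D$, $x(D)=(y,\varepsilon)$, $x'(D)=(y',\varepsilon')$, and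
$$m=(\pi_\ell(p),y),\qquad n=(\pi_\ell(p'),y').$$
These are the *names of $u,v$ on $\ell$*; they lie in distinct parts since $p\ne p'$. We call $\varepsilon,\varepsilon'\in\{0,1\}^{\mathcal B}$ the *bits* of $u,v$ on $\ell$. Put
$$\lambda(u,v)=\begin{cases}\gamma(m,n)&\text{if }\varepsilon(B)\ne\varepsilon'(B)\text{ for every }B\in\mathcal B\text{ with }m,n\in B,\\0&\text{otherwise.}\end{cases}\tag{3}$$
The condition in (3) is symmetric and $\gamma(n,m)=\gamma(m,n)\breve{\ }$, so $\lambda(v,u)=\lambda(u,v)\breve{\ }$.

**Step 2: (L1).** *Forbidden triangles are destroyed by the bits.* Let $u,v,w$ be distinct with all labels in $C$. Their points are distinct and pairwise collinear, so by (G2) they lie on one line $\ell$. Let $m,n,k$ be the names of $u,v,w$ on $\ell$; they are in distinct parts, and the labels are $\gamma(m,k),\gamma(k,n),\gamma(m,n)$. If $(\lambda(u,w),\lambda(w,v),\lambda(u,v))\notin\mathcal T$, then $\{m,n,k\}$ is bad and lies in a block $B$ by (b). Since no label is $0$, the bits of $u,v,w$ at $B$ are three pairwise distinct elements of $\{0,1\}$, which is impossible.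

**Step 3: how a witness on a line is built.** *The same construction is used three times, so we isolate it.* Let $u=(p,x)$ and $v=(p',x')$ be distinct vertices with $p,p'$ on a line $\ell$ of direction $D$ (possibly $p=p'$), with names $m=(\pi_\ell(p),y)$, $n=(\pi_\ell(p'),y')$ on $\ell$ and bits $\varepsilon,\varepsilon'$, where $x(D)=(y,\varepsilon)$, $x'(D)=(y',\varepsilon')$. Suppose $k=(i'',y'')$ is a name in a part different from those of $m$ and $n$, with $\gamma(m,k)=a$, $\gamma(k,n)=b$, and suppose
$$\varepsilon(B)=\varepsilon'(B)\ \text{ for every block } B \text{ containing } m,n,k. \tag{4}$$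
Define $\varepsilon''\in\{0,1\}^{\mathcal B}$ by
$$\varepsilon''(B)=\begin{cases}1-\varepsilon(B)&\text{if }m,k\in B,\\1-\varepsilon'(B)&\text{if }n,k\in B,\\0&\text{otherwise.}\end{cases}$$
The first two cases overlap only at blocks containing $m,n,k$, and there they agree by (4); so $\varepsilon''$ is well defined. Let $p''=\pi_\ell^{-1}(i'')$, a point of $\ell$ different from $p$ and $p'$. By (X1) there is $x''\in X_{p''}$ with $x''(D)=(y'',\varepsilon'')$. Let $w=(p'',x'')$. Its name on $\ell$ is $k$ and its bits are $\varepsilon''$. These differ from $\varepsilon$ at every block through $m,k$ and from $\varepsilon'$ at every block through $n,k$. So $\lambda(u,w)=\gamma(m,k)=a$ and $\lambda(w,v)=\gamma(k,n)=b$.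

**Step 4: (L2).** *Free triples supply the allowed patterns.* Let $\lambda(u,v)=c\in C$ and $(a,b,c)\in\mathcal T$. Then $u,v$ are over distinct points of a line $\ell$, with names $m,n$ on $\ell$, and $c=\gamma(m,n)$. Take $k$ from (d). It is in a third part, and no block contains $m,n,k$, so (4) holds vacuously. Step 3 gives $w$.

**Step 5: (L3) for distinct collinear points.** *A block with equal bits supplies all patterns.* Let $\lambda(u,v)=0$ with $p\ne p'$ on a line $\ell$, names $m,n$, bits $\varepsilon,\varepsilon'$, and let $a,b\in C$. By (3) there is a block $B_0\ni m,n$ with $\varepsilon(B_0)=\varepsilon'(B_0)$. By (c) there is $k\in B_0\setminus\{m,n\}$ with $\gamma(m,k)=a$, $\gamma(k,n)=b$; it is in a third part, since $B_0$ has at most one name in each part. A block containing $m,n,k$ shares three names with $B_0$, so by (a) it is $B_0$, and (4) holds. Step 3 gives $w$.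

**Step 6: (L3) for two vertices over the same point.** *We use a direction in which the names differ.* Let $p=p'$ and $x\neq x'$. By (X2) there is $D$ such that the $F$-components $y,y'$ of $x(D),x'(D)$ differ. On $\ell=p+D$ the names are $m=(\pi_\ell(p),y)$ and $m'=(\pi_\ell(p),y')$, distinct names in the same part. By (e) there is $k$ in another part with $\gamma(m,k)=a$, $\gamma(k,m')=b$. No block contains both $m$ and $m'$, so (4) (with $n=m'$) holds vacuously. Step 3 gives $w$.

**Step 7: (L3) for noncollinear points.** *We go through a point joined to both, and prescribe two coordinates there.* Let $p'-p\neq0$, $p'-p\notin\bigcup K$. By (G1), $p'-p=u_1+u_2$ with $0\ne u_i\in D_i$, $D_1\neq D_2$ in $K$. Let $p''=p+u_1$. It lies on $\ell_1=p+D_1$ and on $\ell_2=p'+D_2$, and $p''\ne p,p'$.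

Let $m$ be the name of $u$ on $\ell_1$, so $m=(\pi_{\ell_1}(p),y)$ with $x(D_1)=(y,\varepsilon)$. By (g) choose a name $k_1=(\pi_{\ell_1}(p''),y_1)$ with $\gamma(m,k_1)=a$, and let $\varepsilon_1=1-\varepsilon$ (all bits flipped). Let $m'$ be the name of $v$ on $\ell_2$ and $\varepsilon'$ its bits there. By (g) choose $k_2=(\pi_{\ell_2}(p''),y_2)$ with $\gamma(m',k_2)=\breve b$, and let $\varepsilon_2=1-\varepsilon'$. By (X1) there is $x''\in X_{p''}$ with
$$x''(D_1)=(y_1,\varepsilon_1),\qquad x''(D_2)=(y_2,\varepsilon_2).$$
Let $w=(p'',x'')$. On $\ell_1$ its name is $k_1$ and all its bits differ from those of $u$, so $\lambda(u,w)=\gamma(m,k_1)=a$. On $\ell_2$ its name is $k_2$ and all its bits differ from those of $v$, so $\lambda(w,v)=\gamma(k_2,m')=b$.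

Steps 5, 6 and 7 cover all pairs with $\lambda(u,v)=0$. So (L3) holds.

**Step 8: (L4).** *One flip on one line is enough.* Let $u=(p,x)$ and $a\in C$. Choose any $D\in K$ and any other point $p''$ of $\ell=p+D$. Let $m$ be the name and $\varepsilon$ the bits of $u$ on $\ell$. By (g) choose $k_1=(\pi_\ell(p''),y_1)$ with $\gamma(m,k_1)=a$. By (X1) there is $x''\in X_{p''}$ with $x''(D)=(y_1,1-\varepsilon)$, and then $\lambda(u,(p'',x''))=a$.

Since $V$ is finite and nonempty, this proves Theorem B and, with Section 3, Theorem A. $\blacksquare$

## 10. All large sizes and many witnesses: Theorem C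

Fix $r\ge1$. The data $q,F,\gamma,\mathcal B$ do not depend on $r$ or $d$.

**Step 1: $r$ witnesses.** *We count the choices in Section 9.* Every witness there was $w=(p'',x'')$ with $x''\in X_{p''}$ prescribed at one or two elements of $K$. If (X1) holds with this $r$, there are at least $r$ such $x''$. So each of (L2), (L3), (L4) holds with at least $r$ witnesses.

**Step 2: the sizes of $V$.** *We vary the sets $X_p$.* Section 9 used only (X1) and (X2) for each $X_p$, so the $X_p$ may be chosen independently for different $p$. Let $\kappa_0$ be from Lemma 4 for this $r$. By (G3) there is $d_0$ with $\kappa_d\ge\max(\kappa_0,16)$ for all $d\ge d_0$. For such $d$, by Lemma 4, each $|X_p|$ may be any integer in $[\kappa_d,2^{\kappa_d/4}]$. There are $q^d$ points $p$, so $|V|=\sum_p|X_p|$ can be any integer in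
$$\Big[q^d\kappa_d,\ q^d\lfloor2^{\kappa_d/4}\rfloor\Big]\qquad(d\ge d_0).\tag{5}$$

**Step 3: the intervals overlap.** *We show that all large integers are covered.* There are $\frac{q^{d+1}-1}{q-1}\le q^{d+1}$ one-dimensional subspaces of $\mathbb F_q^{d+1}$, so $\kappa_{d+1}\le q^{d+1}$. By (G3), $2^{\kappa_d/4}\ge2^{q^{(d-2)/2}/4}$, which exceeds $q^{d+2}+1$ for large $d$. Hence
$$q^{d+1}\kappa_{d+1}\le q^{2d+2}=q^d\cdot q^{d+2}\le q^d\lfloor2^{\kappa_d/4}\rfloor\qquad\text{for large }d.$$
So from some $d$ on, each interval (5) begins no later than the preceding one ends, and the right ends tend to infinity. The union contains all sufficiently large integers.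

**Step 4: the representation.** *We pass to $\mathcal A$ and check the witnesses.* Section 3 turns such a $V$ into a representation on $|V|+s$ points, where $s$ is the number of identity atoms other than $e$. So every sufficiently large $n$ occurs. Let $(u,v)\in h(c)$ and $c\le a;b$ with $a,b$ diversity atoms. Painting the $0$-pairs keeps all witnesses, since they use only original labels in $C$.

* If $c\in C$, the $r$ witnesses come from (L2) when the original label of $(u,v)$ is in $C$, and from (L3) when it is $0$.
* If $c=e$, then $u=v$ and $b=\breve a$, as shown in Step 4 of Section 3, and the $r$ points $w$ with $\lambda(u,w)=a$ come from (L4).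
* If $c=e_i$, the condition is vacuous, since $e_i\le a;b$ is impossible for diversity atoms $a,b$.

**Step 5: the integral case.** *We show that $h(1)$ is everything.* Let $\mathcal A$ be integral. Distinct identity atoms would have product $0$, so $1'$ is an atom. Hence $s=0$, $X=V$ and $h(1)=V^2=X\times X$. $\blacksquare$
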